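# Deterministic 2-limited automata versus deterministic pushdown automata: the price of a missing end-marker

## 1. Limited automata, pushdown automata, size

**Definition 1 (limited automaton).** Fix an integer $d\ge 1$. A *$d$-limited automaton* ($d$-LA) is a one-tape Turing machine whose input $w$ is written on the tape between a left end-marker $\triangleright$ and a right end-marker $\triangleleft$. The head never moves beyond these markers, and the markers are never rewritten. The machine may rewrite the content of a tape cell only during its first $d$ visits to that cell. It accepts by entering an accepting state, and $L(A)$ is the set of accepted inputs. A *D2-LA* is a deterministic $2$-limited automaton.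

For a D2-LA we write the partial transition function as $\delta(p,c)=(p',c',e)$: in state $p$ on symbol $c$ the machine writes $c'$, moves by $e$, and enters $p'$. It starts on $\triangleright$, and it halts when it enters an accepting state or when $\delta$ is undefined; in the latter case it rejects.

**Example 1 (balanced brackets).** Input alphabet $\{\langle,\rangle\}$, one further tape symbol $\bullet$, states $\mathrm{go}$ (initial), $\mathrm{pair}$, $\mathrm{check}$, $\mathrm{acc}$ (accepting).

* $\mathrm{go}$: on $\triangleright$, $\langle$, $\bullet$ keep the symbol and move right; on $\rangle$ write $\bullet$, move left, enter $\mathrm{pair}$; on $\triangleleft$ move left, enter $\mathrm{check}$.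
* $\mathrm{pair}$: on $\bullet$ move left; on $\langle$ write $\bullet$, move right, enter $\mathrm{go}$.
* $\mathrm{check}$: on $\bullet$ move left; on $\triangleright$ enter $\mathrm{acc}$.

All other transitions are undefined. When $\mathrm{pair}$ starts, the cells to its left carry only $\bullet$ and unmatched $\langle$; it crosses $\bullet$'s until it meets the nearest unmatched $\langle$. Hence the machine accepts exactly the balanced words. A cell with $\rangle$ is rewritten on its first visit. A cell with $\langle$ is kept on its first visit, and on its second visit either $\mathrm{pair}$ turns it into $\bullet$ or $\mathrm{check}$ rejects. Cells with $\bullet$ are never changed. So this is a D2-LA.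

**Definition 2 (DPDA).** A *DPDA* is a standard deterministic pushdown automaton. A move replaces the top stack symbol by a string. It may have $\varepsilon$-moves, subject to the usual condition: for every state and top symbol, either there is exactly one applicable move and it is an $\varepsilon$-move, or there are no $\varepsilon$-moves and at most one move for each input symbol. There is no move on an empty stack. It accepts by final state: $w$ is accepted iff, on input $w$, some configuration is reached in which all of $w$ has been consumed and the state is final.

**Definition 3 (end-marked language).** $L\triangleleft=\{w\triangleleft: w\in L\}$. A DPDA for $L\triangleleft$ is told when the input ends; a DPDA for $L$ is not.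

**Example 2 (brackets, with and without end-marker).** For the end-marked language of balanced words one reading state and the stack symbols $\bot,Y$ suffice: push $Y$ on $\langle$, pop $Y$ on $\rangle$, and on $\triangleleft$ with top $\bot$ go to a final state. Without the end-marker, the state must tell *after every prefix* whether the stack is just $\bot$. We can mark the lowest bracket. Take states $f$ (initial, final) and $g$, and stack symbols $\bot,Z,Y$. In $f$ with top $\bot$, on $\langle$ replace $\bot$ by $\bot Z$ and go to $g$. In $g$, on $\langle$ push $Y$ over $Z$ or $Y$; on $\rangle$ with top $Y$ pop; on $\rangle$ with top $Z$ pop and go to $f$. The plain device has to carry along the answer to a question that the end-marked device asks once.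

**Definition 4 (size).** The *size* of a device (D2-LA or DPDA) is its total description length: states, input and tape/stack alphabets, and all transitions, where each DPDA transition is counted together with the length of the string it pushes.

**Example 3.** The plain DPDA of Example 2 has 2 states, 2 input letters, 3 stack symbols and 5 transitions that push strings of lengths $2,2,2,0,0$. Counting one unit per state, symbol and transition plus the pushed lengths gives $2+2+3+5+6=18$. For lower bounds we shall use only that a DPDA with state set $Q$ and stack alphabet $\Gamma$ has size at least $|Q|+|\Gamma|$.

**Background.** For each $d\ge2$, $d$-LAs characterize the context-free languages (Hibbard 1967), and D2-LAs accept exactly the deterministic context-free languages. So every $L(A)$ with $A$ a D2-LA has a DPDA. Two size bounds are quoted in "Limited Automata and Descriptional Complexity" (http://homes.di.unimi.it/~pighizzi/talks/2013/prin2013-handout.pdf): for every D2-LA $A$ there is a DPDA of size exponential in the size of $A$ for $L(A)\triangleleft$, and there is a DPDA of size double exponential in the size of $A$ for $L(A)$ itself.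

## 2. Can the second exponential be avoided?

The handout just named conjectures that the double exponential cost for $L(A)$ without end-marker cannot be reduced. To make this precise we fix a meaning of "double exponential"; this formalization is not in the handout.

*Prove or disprove: there are constants $c,\varepsilon>0$ and an infinite family of D2-LAs $A_n$, of sizes $s_n\to\infty$, such that for all sufficiently large $n$ every DPDA accepting $L(A_n)$ has size at least $2^{2^{c\,s_n^{\varepsilon}}}$.*

The statement is true, even with $\varepsilon=1$. We shall prove the following.

**Theorem 1.** There are D2-LAs $A_n$ $(n\ge4)$ over a fixed 8-letter input alphabet, of size $s_n$ with $3n\le s_n\le Kn$ ($K$ an absolute constant), such that every DPDA accepting $L(A_n)$ (plain input, no end-marker) has size at least $2^{n!/4}$. Consequently there is $c>0$ such that, for all large $n$, every DPDA accepting $L(A_n)$ has size at least $2^{2^{c\,s_n\log_2 s_n}}\ge 2^{2^{c\,s_n}}$.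

**Theorem 2.** For every D2-LA $A$ of size $s\ge2$ there is a DPDA of size at most $2^{2^{Cs\log_2 s}}$ accepting $L(A)$, with $C$ an absolute constant. Hence, if $f(s)$ is the worst-case minimal DPDA size over D2-LAs of size $\le s$, then $\log\log f(s)=\Theta(s\log s)$.

**Corollary 3.** There are languages $L_n$ and DPDAs of sizes $N_n\to\infty$ for $L_n\triangleleft$ such that every DPDA for $L_n$ has size at least $2^{N_n^{c'}}$, for a constant $c'>0$. So dropping the end-marker alone costs an exponential.

## 3. A stack bottleneck, and a family with one exponential

How does one bound a DPDA from below, when its stack can store arbitrarily much? The trick is to feed it an endless periodic word. Since it must be ready to answer after every prefix, it can never stop, and at the moment when its stack is lowest, everything that matters later sits in the state and in one stack symbol.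

For an infinite word $u$ let $u[0,l)$ denote its prefix of length $l$.

**Lemma 4 (bottleneck).** Let $D$ be a DPDA with state set $Q$ and stack alphabet $\Gamma$. Let $y$ be a word of length $p\ge1$ and $u=y^\omega$. Let $G$ be a finite set of words such that for each $g\in G$ the truth of "$g\,u[0,l)\in L(D)$" depends only on $l\bmod p$, and let $T_g\subseteq\mathbb Z_p$ be the set of residues for which it is true. If the sets $T_g$ $(g\in G)$ are nonempty and pairwise different, then $|G|\le|Q|\,|\Gamma|\,p$.

*Proof.*

**Step 1: the computation never stops.** Fix $g\in G$ and consider the unique maximal computation of $D$ on the infinite word $gu$. The configurations reached on a finite prefix of $gu$ of length $r$ are exactly those of this computation in which at most $r$ letters have been consumed; so the prefix is accepted iff some configuration with exactly $r$ letters consumed has a final state. If only finitely many letters were ever consumed (because $D$ halts, or because of an infinite $\varepsilon$-sequence), no sufficiently long prefix would be accepted. But $T_g\ne\emptyset$, so infinitely many prefixes are accepted. Hence all letters are consumed, the computation is infinite, and all stack heights are $\ge1$, since there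 is no move on an empty stack.

**Step 2: the lowest point.** Let $t_0$ be the first time at which $g$ has been consumed, let $h\ge1$ be the minimum stack height over all times $t\ge t_0$, and let $t_1\ge t_0$ be a time at which it is attained. A move touches only the top symbol, and from $t_1$ on the top symbol sits at height $\ge h$. So the lowest $h-1$ symbols are never inspected or changed after $t_1$. Let $q$ and $X$ be the state and the top symbol at time $t_1$, let $m_g$ be the number of letters of $u$ consumed by time $t_1$, and put
$$\mathrm{key}(g)=(q,\,X,\,m_g\bmod p)\in Q\times\Gamma\times\mathbb Z_p .$$

**Step 3: the key determines $g$.** Suppose $\mathrm{key}(g)=\mathrm{key}(g')$ with $g\ne g'$, and let $t_1,t_1'$ be the two times. Since $m_g\equiv m_{g'}\pmod p$, the unread parts of the input at $t_1$ and $t_1'$ are the same infinite word. By induction on $i$, the configurations at times $t_1+i$ and $t_1'+i$ have the same state, the same number of letters consumed since $t_1$ (respectively $t_1'$), and the same stack contents above the inert lowest symbols. This holds for $i=0$, where these contents are just $X$. In the step, the contents above the inert symbols are nonempty, so state, top symbol and next letter agree, and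 so does the move.

As $T_g\ne T_{g'}$, choose $\rho\in\mathbb Z_p$ lying in exactly one of them, and choose $\ell\ge1$ with $m_g+\ell\equiv\rho\pmod p$. Then also $m_{g'}+\ell\equiv\rho$. The word $g\,u[0,m_g+\ell)$ is accepted iff a final state occurs in a configuration in which exactly $\ell$ letters have been consumed since $t_1$. As $\ell\ge1$, all these configurations come after $t_1$. The same holds for $g'\,u[0,m_{g'}+\ell)$ and $t_1'$. By the induction the two words are both accepted or both rejected, that is, $\rho\in T_g\iff\rho\in T_{g'}$, a contradiction. So $\mathrm{key}$ is injective, and $|G|\le|Q||\Gamma|p$. $\square$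

**Example 4 (one exponential).** For $n\ge1$ consider inputs $z\diamond a^l$ with $z=z_{n-1}\cdots z_1z_0\in\{0,1\}^n$; the machine should accept iff $z_{l\bmod n}=1$. It runs right to $\triangleleft$, then left over the $a$'s in states $c_0,c_1,\dots$ counting modulo $n$. On $\diamond$ it passes from $c_r$ to $d_r$. It then walks left over $r$ bits (from $d_r$ to $d_{r-1}$ on each bit while $r>0$), and $d_0$ accepts on $1$ and is undefined on $0$. This takes $2n+2$ states and no writing at all. Let $z_S$ be the characteristic word of $S\subseteq\mathbb Z_n$. With $y=a^n$, $u=a^\omega$ and $G=\{z_S\diamond:\emptyset\ne S\subseteq\mathbb Z_n\}$ we get $T_{z_S\diamond}=S$. So Lemma 4 gives $2^n-1\le|Q||\Gamma|n$ for every DPDA, and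
$$|Q|+|\Gamma|\ge2\sqrt{|Q||\Gamma|}\ge 2\sqrt{(2^n-1)/n}.$$
The prefix stores a set, the suffix asks about membership, and the DPDA pays for all sets. The suffix, however, could only name one of $n$ elements.

## 4. One sweep over the suffix allows only $2^q$ behaviors

For a double exponential bound through Lemma 4 we need double exponentially many words $g$ with pairwise different sets $\{x: gx\in L(A)\}$. The first thing to try is a cleverer machine of the same kind as in Example 4: sweep right in one state, rewriting letter by letter, then turn at $\triangleleft$ and sweep left once, computing something about $x$ before entering $g$.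

This cannot work. For such a machine with $q$ states, either acceptance or rejection is decided inside $x$, independently of $g$, or it depends only on $g$ and on the state in which the sweep crosses from $x$ into $g$. So $g$ acts only through a set of states, and there are at most $2^q$ different sets $\{x:gx\in L(A)\}$. Hence $|G|\le2^q$, and Lemma 4 yields at most a single exponential.

What a suffix offers beyond one state is the whole *function* that it induces on states when it is traversed: for $n$ register values this can be any of $n!$ permutations. To compare that permutation $\pi'$ with a stored permutation $\pi$, the machine must evaluate $\pi'(0),\dots,\pi'(n-1)$, which means traversing the suffix $n$ times; and for a set $S$ of permutations it must do so for every element of $S$. Reading the suffix again is harmless, since cells may be visited arbitrarily often once they are no longer rewritten. The trouble is the way back: after a visit to the suffix the head must find its place in the stored list again, the list can have more than $n!$ entries' worth of cells, and the machine has only $O(n)$ states.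

The way out is to spend the second rewriting of each list cell on a bookmark. The list is written as a program that is executed once, from right to left. Each program cell is marked "done" on its second visit, when it is executed. Returning from the suffix, the head walks left over done cells, and the first cell not done is the next instruction. No counter is needed.

## 5. Automata that compare a permutation with a stored list

**The alphabet and the words $[x]$.** Input alphabet $\Sigma=\{a,b,\#,\diamond,+,t,?,!\}$. The tape alphabet consists of $\Sigma$, two disjoint copies $\{\sigma'\}$ and $\{\sigma''\}$ of it, and the end-markers: 26 symbols. Let $\mathbb Z_n=\{0,\dots,n-1\}$ with $n\ge2$, let $\varphi_a(r)=r+1\bmod n$, and let $\varphi_b$ be the transposition $(0\ 1)$. For $x=x_1\cdots x_l\in\{a,b\}^*$ put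
$$[x]=\varphi_{x_1}\circ\cdots\circ\varphi_{x_l},$$
so the rightmost letter acts first. For instance, if $n=3$, then $[ab]$ sends $0\mapsto1\mapsto2$, $1\mapsto0\mapsto1$, $2\mapsto2\mapsto0$.

Every $\pi\in S_n$ equals $[x]$ for some $x$. Indeed $\varphi_a^i\varphi_b\varphi_a^{-i}$ is the transposition $(i\ \ i+1)$ for $0\le i\le n-2$, the adjacent transpositions generate $S_n$, and in a finite group inverses are positive powers.

**The automaton $A_n$.** States: $\mathrm{fwd}$ (initial), $\mathrm{back}$, $\mathrm{skip}$, $\mathrm{acc}$ (accepting), and $P_r,R_r,E_r$ for $r\in\mathbb Z_n$. Think of $r$ as a register; $P$ executes the program, $R$ runs right, $E$ evaluates. All transitions not listed are undefined.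

* $\mathrm{fwd}$: on $\triangleright$ move right; on $\sigma\in\Sigma$ write $\sigma'$, move right; on $\triangleleft$ move left, go to $\mathrm{back}$.
* $\mathrm{back}$: on $\sigma'\ne\diamond'$ write $\sigma''$, move left; on $\diamond'$ write $\diamond''$, move left, go to $P_0$.
* $P_r$: on any $\sigma''$ unchanged, left, stay in $P_r$; on $+'$ write $+''$, left, $P_{r+1\bmod n}$; on $t'$ write $t''$, **right**, $R_r$; on $?'$ write $?''$, left, to $P_0$ if $r=0$ and to $\mathrm{skip}$ otherwise; on $!'$ write $!''$, left, enter $\mathrm{acc}$.
* $\mathrm{skip}$: on $\sigma'\ne\,!'$ write $\sigma''$, left; on $!'$ write $!''$, left, go to $P_0$.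
* $R_r$: on any $\sigma''$ unchanged, right; on $\triangleleft$ left, go to $E_r$.
* $E_r$: on $a''$ unchanged, left, $E_{\varphi_a(r)}$; on $b''$ unchanged, left, $E_{\varphi_b(r)}$; on $\#''$ or $\diamond''$ unchanged, left, $P_r$.

**Why this is a D2-LA.** On every input, the first visit to each cell happens in the sweep $\mathrm{fwd}$ and turns $\sigma$ into $\sigma'$. Every transition on a symbol $\sigma'$ writes $\sigma''$, so the second visit turns $\sigma'$ into $\sigma''$, and symbols $\sigma''$ are never changed. So cells are rewritten only on their first two visits. (First visits never reverse direction, so the machine also respects conventions that count a reversal as two visits.)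

**Size.** There are $3n+4$ states and 26 tape symbols, hence at most $26(3n+4)$ transitions. So $3n\le s_n\le Kn$ for an absolute constant $K\ge1$.

**Programs.** For $\pi\in S_n$ let $\kappa_\pi$ be the reversal of the word
$$\Big(\prod_{i=0}^{n-1}+^{\,i}\;t\;+^{\,n-\pi(i)}\;?\Big)\,! .$$
For a nonempty $S=\{\pi_1,\dots,\pi_m\}\subseteq S_n$, with a fixed enumeration, let $z_S=\kappa_{\pi_m}\cdots\kappa_{\pi_1}$. Read from right to left, $z_S$ presents $\kappa_{\pi_1}^R$ first, then $\kappa_{\pi_2}^R$, and so on.

**Example 5 ($n=2$, by hand).** Here $\varphi_a=\varphi_b$ is the swap $\pi$ of $0$ and $1$, and $\kappa_\pi^R=t\,{+}\,?\,{+}\,t\,{+}{+}\,?\,!$. On input $\kappa_\pi\diamond a$ the register starts at $0$; $t$ makes it $[a](0)=1$; $+$ makes it $0$; the test $?$ succeeds; $+$ makes it $1$; $t$ makes it $[a](1)=0$; $++$ leaves $0$; the test succeeds; $!$ accepts. On input $\kappa_\pi\diamond$ the suffix is empty: $t$ leaves $0$, $+$ makes it $1$, and the test fails. The state is then $\mathrm{skip}$ up to $!$, after which $P_0$ meets $\triangleright$ and rejects. The empty word represents the identity, which is not in $S=\{\pi\}$.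

**Lemma 5.** For nonempty $S\subseteq S_n$, $k\ge1$ and $x_1,\dots,x_k\in\{a,b\}^*$:
$$z_S\,\diamond\,x_1\#x_2\#\cdots\#x_k\in L(A_n)\iff[x_k]\in S .$$

*Proof.*

**Step 1: the bookkeeping of marks.** After $\mathrm{fwd}$ and $\mathrm{back}$, all cells from $\diamond$ rightwards are doubly primed, all cells of $z_S$ are singly primed, and the head is on the last cell of $z_S$ in state $P_0$. From now on the doubly primed cells form a suffix of the input, because a singly primed cell is visited only when it is the rightmost one, and it then becomes doubly primed. The program cells are thus processed from right to left, each exactly once.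

**Step 2: what $t$ does.** On $t'$ with register $r$ the head marks the cell and runs right in state $R_r$ to $\triangleleft$, over doubly primed cells only. It then traverses $x_k$ from right to left in $E$-states. The letters act in the order in which they occur in $[x_k]$, rightmost first, so when the head meets the delimiter $\#''$ or $\diamond''$ just before $x_k$, the register is $[x_k](r)$. It continues left in state $P_{[x_k](r)}$ over doubly primed cells to the first singly primed cell, which is the next program cell (it exists, since $t$ is never the last instruction). So $t$ performs $r:=[x_k](r)$.

**Step 3: one clause.** Let the clause of $\pi$ be started in program mode with register $0$. In round $i$, as long as the register is $0$ at its start, the register becomes successively $i$, then $[x_k](i)$, then $[x_k](i)-\pi(i)\bmod n$. The test succeeds iff $[x_k](i)=\pi(i)$, and the register is then $0$ again. If all rounds succeed, that is, if $[x_k]=\pi$, the machine reads $!'$ in state $P_0$ and accepts. Otherwise it passes to $\mathrm{skip}$ at the first failing test, stays there until the $!'$ of this clause, and starts the next clause in state $P_0$.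

**Step 4: all clauses.** If all clauses fail, the machine reaches $\triangleright$ in state $P_0$ and rejects. So it accepts iff $[x_k]=\pi_j$ for some $j$. $\square$

## 6. The lower bound $2^{n!/4}$

We prove Theorem 1. Put $N=n!$.

**Step 1: one periodic word that names every permutation.** For $\pi\in S_n$ let $x_\pi$ be a shortest word with $[x_\pi]=\pi$. The values $[v]$ of the suffixes $v$ of $x_\pi$ are pairwise different: if two suffixes had the same value, replacing the longer by the shorter would give a shorter word with value $\pi$. (In other words, a shortest path in the Cayley graph repeats no vertex.) There are $|x_\pi|+1$ suffixes, so $|x_\pi|\le N-1$. Enumerate $S_n=\{\pi^{(1)},\dots,\pi^{(N)}\}$ and put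
$$y=x_{\pi^{(1)}}\#x_{\pi^{(2)}}\#\cdots x_{\pi^{(N)}}\#,\qquad p=|y|\le N(N-1)+N=N^2,\qquad u=y^\omega .$$
For a finite prefix $v$ of $u$ let $\mathrm{last}(v)$ be its longest suffix without $\#$. Then $v$ has the form $x_1\#\cdots\#x_k$ with $x_k=\mathrm{last}(v)$, and Lemma 5 gives
$$z_S\diamond v\in L(A_n)\iff[\mathrm{last}(v)]\in S. \tag{1}$$
Since $y$ ends with $\#$, $\mathrm{last}(v)$ depends only on $|v|\bmod p$. For each $\pi$ there is a residue $l_\pi$ such that $\mathrm{last}(v)=x_\pi$ whenever $|v|\equiv l_\pi\pmod p$: let $v$ end where the block $x_\pi$ ends.

**Step 2: apply the bottleneck.** Let $D$ be a DPDA with state set $Q$ and stack alphabet $\Gamma$ accepting $L(A_n)$. Take $G=\{z_S\diamond:\emptyset\ne S\subseteq S_n\}$. By (1), membership of $z_S\diamond u[0,l)$ depends only on $l\bmod p$, and $l_\pi\in T_{z_S\diamond}\iff\pi\in S$. Hence the sets $T_{z_S\diamond}$ are nonempty and pairwise different; in particular $|G|=2^N-1$. Lemma 4 gives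
$$2^N-1\le|Q|\,|\Gamma|\,p\le|Q|\,|\Gamma|\,N^2. \tag{2}$$

**Step 3: from (2) to the size.** Using $2^N-1\ge2^{N-1}$,
$$\mathrm{size}(D)\ge|Q|+|\Gamma|\ge2\sqrt{|Q||\Gamma|}\ge\frac{2\cdot2^{(N-1)/2}}{N}\ge2^{N/4}.$$
Taking logarithms, the last inequality says $N/4+1/2\ge\log_2N$. For $N=24$ the left side is $6.5$ and the right side is less than $4.6$, and the difference is increasing for $N\ge24$, since its derivative is $\frac14-\frac1{N\ln2}>0$ there. So the bound holds for all $n\ge4$.

**Step 4: in terms of $s_n$.** From $e^n\ge n^n/n!$ we get $n!\ge(n/e)^n$, and this is at least $2^{(n/2)\log_2n}$ for $n\ge8$, since then $n\ge e^2$. Next, $n\ge s_n/K$. Once $n\ge K$ we have $s_n\le Kn\le n^2$, so $\log_2n\ge\frac12\log_2s_n$. Therefore $\frac n2\log_2n\ge\frac1{4K}s_n\log_2s_n$, and for large $n$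
$$\mathrm{size}(D)\ge2^{n!/4}\ge2^{2^{(n/2)\log_2n-2}}\ge2^{2^{c\,s_n\log_2s_n}},\qquad c=\tfrac1{8K}.$$
As $s_n\ge3n\to\infty$, we have $\log_2s_n\ge1$, which gives the weaker form $2^{2^{c\,s_n}}$. This proves Theorem 1, and with it the statement in Section 2. $\blacksquare$

If sizes are measured in bits, then $s_n=O(n\log n)$ and the bound is still $2^{2^{c\,s_n}}$ for some $c>0$, by the same line.

## 7. Tables for frozen tape and acceptance sets for the rest

We turn to Theorem 2. Let $A$ be a D2-LA of size $s\ge2$. A DPDA reads $w$ from left to right and must follow a head that runs back and forth. Cells visited twice or more are read-only, so a stretch of them can be summarized by a finite table. Cells visited exactly once can still be changed; they go on the stack. This suffices to follow $A$ until it reaches $\triangleleft$.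

With an end-marker, one would simply continue after reading $\triangleleft$, popping the stack on the way left. Without it, this is where the simulation stops working: after *every* prefix the state must tell whether $A$ would accept if $\triangleleft$ came now, and finding out by popping would destroy the stack needed for longer inputs. As in Example 2, the answer must be carried along. The remedy is to store, next to each stack symbol, the set of all situations on the corresponding cell from which $A$ would go on to accept.

**Step 1: normal form.** The purpose is to have a machine in which every step is a visit and leaves the cell.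

* If the initial state is accepting, then $L(A)=\Sigma^*$, and a one-state DPDA of size $O(s)$ suffices. So assume it is not.
* We may assume that the symbols $\triangleright,\triangleleft$ occur only on the two end cells: if $A$ ever writes one of them elsewhere, let it write a new copy of the symbol that behaves alike. This adds at most two tape symbols.
* Stationary moves are removed: a maximal run of stationary moves on a cell, together with the following move, becomes one transition. The new transition is undefined if the run is infinite or blocks, and it goes to acceptance if an accepting state is entered. A visit of the new machine with number $j$ consists of steps of the old machine that belong to visits with number at least $j$; so from the third visit on, nothing is changed.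
* Transitions that lead beyond the markers or rewrite a marker never occur and are made undefined.

Let $Q$ now be the set of *nonaccepting* states, $q=|Q|\ge1$, and let $g$ be the number of tape symbols, markers included; $q\le s$ and $g\le s+2$. For $p\in Q$ and a tape symbol $c$ write $\delta(p,c)=\mathrm{acc}$ if the transition enters an accepting state, $\delta(p,c)=\mathrm{rej}$ if it is undefined, and otherwise $\delta(p,c)=(p',c',e)$ with $p'\in Q$ and $e\in\{-1,+1\}$.

At a given moment, a cell *has been visited $i$ times* if $i$ steps have been made on it. Call a cell *frozen* if it has been visited at least twice or carries an end-marker. In actual computations frozen cells are never changed.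

**Step 2: tables.** They describe what happens on a frozen stretch of tape. For a word $v$ over tape symbols consider $A$ with its writes ignored, and let
$$B_v:\{L,R\}\times Q\to(\{L,R\}\times Q)\cup\{\mathrm{acc},\mathrm{rej}\}$$
give the outcome of starting on the first cell ($L$) or the last cell ($R$) of $v$ in a given state and running until the head leaves $v$: the side of exit and the state, or $\mathrm{acc}$ if an accepting state is entered, or $\mathrm{rej}$ if the run blocks or is infinite. For the empty word put $B_\epsilon(L,p)=(R,p)$ and $B_\epsilon(R,p)=(L,p)$: one passes straight through. There are at most $T=(2q+2)^{2q}$ tables.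

The table $B_{vv'}$ is determined by $B_v$ and $B_{v'}$: a right exit from $v$ is an entry into $v'$ from the left, and so on; follow the alternating traversals, where endless alternation means $\mathrm{rej}$. Write $\tau\cdot\sigma$ for this product, and write $c$ also for $B_c$. In the same way, for tables $\tau=B_v$, $\sigma=B_{v'}$ and a symbol $c$, let
$$\mathrm{Out}(\tau,c,\sigma;p',e)$$
be the outcome on $v\,c\,v'$ (writes ignored) of the run that starts in state $p'$ at the position of $c$ plus $e$. It is found by entering $v'$ from the left (if $e=+1$) or $v$ from the right (if $e=-1$) in state $p'$ and following traversals of the three pieces. If that position is already outside $vcv'$, the rule for $B_\epsilon$ correctly gives an immediate exit. So it depends only on the listed data, and the same recipe defines it for arbitrary functions $\tau,\sigma$ of the type of tables.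

A word ending in $\triangleleft$ has no right exit, so only entry from the left and exit to the left matter. Such words have *closed tables*, elements of the set $\mathcal R$ of functions $\rho:Q\to Q\cup\{\mathrm{acc},\mathrm{rej}\}$, where $\rho(p)\in Q$ is the state of the left exit after starting on the first cell in state $p$. We have $|\mathcal R|\le(q+2)^q$. Products $\tau\cdot c\cdot\rho\in\mathcal R$ and outcomes $\mathrm{Out}(\tau,c,\rho;p',e)$ with $\rho\in\mathcal R$ are defined in the same way; we also write $\sigma\cdot\triangleleft\in\mathcal R$ for the closed table of $v\triangleleft$ when $\sigma=B_v$. A word beginning with $\triangleright$ has no left exit.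

**Example 6 (tables of the bracket machine).** For the machine of Example 1, $B_\bullet(\cdot,\mathrm{go})=(R,\mathrm{go})$, $B_\bullet(\cdot,\mathrm{pair})=(L,\mathrm{pair})$, $B_\bullet(\cdot,\mathrm{check})=(L,\mathrm{check})$. Further, $B_\triangleright(\cdot,\mathrm{go})=(R,\mathrm{go})$, $B_\triangleright(\cdot,\mathrm{pair})=\mathrm{rej}$, $B_\triangleright(\cdot,\mathrm{check})=\mathrm{acc}$. The closed table of $\bullet^i\triangleleft$ sends $\mathrm{go}$ to $\mathrm{check}$ for every $i\ge0$: the head runs right to $\triangleleft$ and comes back in state $\mathrm{check}$.

**Step 3: which configurations occur.** We look at $A$ only at moments when it is about to make a first or second visit. Let $w$ have length $|w|$; cell $0$ carries $\triangleright$ and cell $|w|+1$ carries $\triangleleft$. Two kinds of configurations are relevant.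

* (F) The head is on a cell $f\ge1$, all cells $<f$ have been visited, cell $f$ has been visited $0$ times ("fresh") or exactly once ("pending"), and no cell $>f$ has been visited.
* (P) The head is on a cell $j<f$ visited exactly once, the cells strictly between $j$ and $f$ are frozen, all cells $<j$ have been visited, $f$ is fresh or pending, and no cell $>f$ has been visited.

Cell $0$ is exempt from "visited" if $A$ is taken to start on cell $1$. A pending cell is never cell $|w|+1$, since we follow $A$ only up to its first arrival at $\triangleleft$.

Let $j_1<\dots<j_k$ be the cells among $1,\dots,f-1$ that have been visited exactly once (in case (P), $j_k=j$), with contents $\gamma_1,\dots,\gamma_k$. All other cells below $f$ are frozen. Let $D_0$ be the frozen word before $j_1$ (it starts with $\triangleright$), $D_i$ the frozen word between $j_i$ and $j_{i+1}$, and $D_k$ the frozen word after $j_k$ and before $f$. Put $\tau_i=B_{D_i}$.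

**Step 4: acceptance sets.** They record from which situations on $j_i$ the machine would accept if everything to the right were frozen and ended with $\triangleleft$. For a tape symbol $\gamma$, a table $\tau$ and $V\subseteq\mathcal R\times Q$, let $\Phi(\gamma,\tau,V)$ be the set of $(\rho,p)\in\mathcal R\times Q$ such that either $\delta(p,\gamma)=\mathrm{acc}$, or $\delta(p,\gamma)=(p',b,e)$ and $\mathrm{Out}(\tau,b,\rho;p',e)$ is $\mathrm{acc}$ or is $(L,p'')$ with $(\tau\cdot b\cdot\rho,\,p'')\in V$. Put
$$V_0=\emptyset,\qquad V_i=\Phi(\gamma_i,\tau_{i-1},V_{i-1})\quad(1\le i\le k). \tag{3}$$

**Lemma 6.** Let $k\ge1$. Suppose that $A$ on input $w$ is on the once-visited cell $j_k$ in state $p$, the cells left of $j_k$ are as described by $\gamma_1,\dots,\gamma_{k-1}$ and $D_0,\dots,D_{k-1}$, all cells right of $j_k$ are frozen, and $\rho$ is the closed table of (contents right of $j_k$)$\triangleleft$. Then $A$ accepts iff $(\rho,p)\in V_k$.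

*Proof.* Induction on $k\ge1$. If $\delta(p,\gamma_k)$ is $\mathrm{acc}$ or $\mathrm{rej}$, the statement is clear. Otherwise let $\delta(p,\gamma_k)=(p',b,e)$. This step is the second visit of $j_k$ and freezes it with content $b$, so $D_{k-1}\,b\,(\text{right part})\triangleleft$ is completely frozen, and $\mathrm{Out}(\tau_{k-1},b,\rho;p',e)$ is the true outcome of the run there. Outcomes $\mathrm{acc}$ and $\mathrm{rej}$ decide the computation, in agreement with the definition of $\Phi$. If the outcome is $(L,p'')$, then $k\ge2$, because $D_0$ starts with $\triangleright$ and has no left exit. The head is then on $j_{k-1}$ in state $p''$, everything to the right is frozen, and its closed table is $\tau_{k-1}\cdot b\cdot\rho$. By the induction hypothesis $A$ accepts iff $(\tau_{k-1}\cdot b\cdot\rho,p'')\in V_{k-1}$, again in agreement with $\Phi$. $\square$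

**Example 7.** In the bracket machine let $k=1$, $\gamma_1=\langle$, $D_0=\triangleright$, and let $\rho$ be the closed table of $\bullet^i\triangleleft$. Then $(\rho,p)\in V_1$ iff $p=\mathrm{pair}$. For $p=\mathrm{pair}$ the bracket becomes $\bullet$, the head runs right in state $\mathrm{go}$, returns in state $\mathrm{check}$, crosses $\bullet$ and accepts on $\triangleright$. For $p=\mathrm{go}$ the bracket stays, and $\mathrm{check}$ comes back to it and blocks. For $p=\mathrm{check}$ it blocks at once.

## 8. The DPDA for $L(A)$

**Step 5: states, stack and their meaning.** The device represents a configuration of kind (F) or (P) by the stack (bottom to top)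
$$\bot\,(\gamma_1,\tau_0,V_0)\,(\gamma_2,\tau_1,V_1)\cdots(\gamma_k,\tau_{k-1},V_{k-1}) \tag{4}$$
and the state $F(p,\sigma,\pi,V_k)$ in case (F), or $P(p,\sigma,\pi)$ in case (P). Here $p$ is the state of $A$, $\sigma=\tau_k$, and $\pi$ is "fresh" or the content of the pending cell $f$. The letters consumed are those of cells $1,\dots,f-1$ if $f$ is fresh, and $1,\dots,f$ if $f$ is pending. There are also a final state $\mathrm{ACC}$ that loops on all letters and a nonfinal state $\mathrm{REJ}$ without moves.

**Step 6: moves.** They simulate one first or second visit, followed by the run on frozen cells. In all cases $\delta=\mathrm{acc}$ or outcome $\mathrm{acc}$ leads to $\mathrm{ACC}$, and $\delta=\mathrm{rej}$ or outcome $\mathrm{rej}$ leads to $\mathrm{REJ}$. Otherwise: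

1. $F(p,\sigma,\mathrm{fresh},V)$, reading $a$, with $\delta(p,a)=(p',b,e)$. If $e=+1$: push $(b,\sigma,V)$ and go to $F(p',B_\epsilon,\mathrm{fresh},\Phi(b,\sigma,V))$. If $e=-1$: when $\sigma(R,p')=(R,p'')$ go to $F(p'',\sigma,b,V)$, and when $\sigma(R,p')=(L,p'')$ go to $P(p'',\sigma,b)$.
2. $F(p,\sigma,\gamma,V)$ with pending content $\gamma$, an $\varepsilon$-move, with $\delta(p,\gamma)=(p',b,e)$. When $\mathrm{Out}(\sigma,b,B_\epsilon;p',e)=(R,p'')$ go to $F(p'',\sigma\cdot b,\mathrm{fresh},V)$, and when it is $(L,p'')$ go to $P(p'',\sigma\cdot b,\mathrm{fresh})$.
3. $P(p,\sigma,\pi)$ with top $(\gamma,\tau,U)$, an $\varepsilon$-move: pop the top; let $\delta(p,\gamma)=(p',b,e)$. When $\mathrm{Out}(\tau,b,\sigma;p',e)=(R,p'')$ go to $F(p'',\tau\cdot b\cdot\sigma,\pi,U)$, and when it is $(L,p'')$ go to $P(p'',\tau\cdot b\cdot\sigma,\pi)$. With top $\bot$ there is no move.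

*Start.* If $B_\triangleright(R,q_0)=(R,p)$, where $q_0$ is the initial state of $A$, start in $F(p,B_\triangleright,\mathrm{fresh},\emptyset)$ with stack $\bot$; otherwise start in $\mathrm{ACC}$ or $\mathrm{REJ}$ according to the outcome. (If $A$ is taken to start on cell $1$, use $p=q_0$.)

*Final states.* $\mathrm{ACC}$, and those $F(p,\sigma,\mathrm{fresh},V)$ for which the run on $v\triangleleft$ (with $B_v=\sigma$) started on $\triangleleft$ in state $p$ has outcome $\mathrm{acc}$, or outcome $(L,p'')$ with $(\sigma\cdot\triangleleft,\,p'')\in V$. This depends only on $p,\sigma,V$.

*Determinism.* The states $F(\cdot,\cdot,\mathrm{fresh},\cdot)$ and $\mathrm{ACC}$ only read letters. Every other state has at most one move for each top symbol, and it is an $\varepsilon$-move. Every sequence of $\varepsilon$-moves is finite: move 3 lowers the stack, and move 2 changes pending to fresh, which only a reading move can reverse.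

**Example 8.** Run this on $\langle\rangle$ for the bracket machine. Start: $F(\mathrm{go},B_\triangleright,\mathrm{fresh},\emptyset)$, stack $\bot$. Reading $\langle$ (move 1, $e=+1$) gives stack $\bot\,(\langle,B_\triangleright,\emptyset)$ and state $F(\mathrm{go},B_\epsilon,\mathrm{fresh},V_1)$ with $V_1$ as in Example 7. This state is not final: from $\triangleleft$ in state $\mathrm{go}$ the run exits left in state $\mathrm{check}$, and $(B_\epsilon\cdot\triangleleft,\mathrm{check})\notin V_1$. Reading $\rangle$ (move 1, $e=-1$) gives $P(\mathrm{pair},B_\epsilon,\bullet)$. Move 3 pops, turns the bracket into $\bullet$, and gives $F(\mathrm{go},B_{\triangleright\bullet},\bullet,\emptyset)$. Move 2 gives $F(\mathrm{go},B_{\triangleright\bullet\bullet},\mathrm{fresh},\emptyset)$. This is final, since on $\triangleright\bullet\bullet\triangleleft$ the run from $\triangleleft$ in state $\mathrm{go}$ accepts.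

**Step 7: the invariant.** By induction along the computation we check that state and stack represent the current configuration of $A$ in the sense of (4), with the sets given by (3). At the start, $D_0=\triangleright$, $k=0$ and $f=1$. Frozen cells do not change, so tables give the true behavior on frozen words.

* *Move 1* is the first visit of $f$. For $e=+1$, cell $f$ becomes the once-visited cell $j_{k+1}$ with content $b$; the frozen word before it is $D_k$ and the one after it is empty; the new set is $V_{k+1}=\Phi(b,\tau_k,V_k)$, and $f+1$ is fresh. For $e=-1$, cell $f$ becomes pending with content $b$, and the head enters $D_k$ from the right (or is on $j_k$ at once, if $D_k$ is empty). Exit to the right returns to $f$, kind (F). Exit to the left reaches $j_k$, kind (P).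
* *Move 2* is the second visit of $f$. It freezes $f$ with content $b$, so $b$ joins $D_k$, and the new frontier cell $f+1$ is fresh. The consumed letters are those of cells $1,\dots,f$, as they should be. The run on $D_k\,b$ ends on $f+1$ or on $j_k$.
* *Move 3* is the second visit of $j_k$. It freezes $j_k$ with content $b$; the words $D_{k-1}$, $b$, $D_k$ merge; there remain $k-1$ once-visited cells below $f$, with acceptance set $V_{k-1}=U$. The run on the merged word ends on $f$, kind (F), or on $j_{k-1}$, kind (P).

A left exit when $k=0$ (moves 1 and 2), or one leading below $j_1$ (move 3), cannot occur, because $D_0$ starts with $\triangleright$. So what is specified for such cases is irrelevant; leave the move undefined or go to $\mathrm{REJ}$.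

**Step 8: the accepted language is $L(A)$.** Let $w$ be an input. Until $A$ first visits $\triangleleft$, the device follows it faithfully. By the invariant, a state $F(\cdot,\cdot,\mathrm{fresh},\cdot)$ with all of $w$ consumed means that the head of $A$ is on cell $|w|+1$, that is, on $\triangleleft$ for the first time.

* If $A$ accepts before visiting $\triangleleft$, the DPDA enters $\mathrm{ACC}$ with some prefix of $w$ consumed, consumes the rest there, and accepts $w$.
* If $A$ blocks or loops before visiting $\triangleleft$: a loop ends up on frozen cells, because there are only finitely many first and second visits, and so it shows up as an outcome $\mathrm{rej}$. The DPDA gets stuck in a nonfinal state. States $F(\cdot,\cdot,\mathrm{fresh},\cdot)$ occur only with proper prefixes of $w$ consumed. So $w$ is not accepted.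
* If $A$ reaches $\triangleleft$, first in state $p$, then the DPDA, with $w$ consumed, is in $F(p,\sigma,\mathrm{fresh},V_k)$ and waits there; all states it passed before with $w$ consumed are nonfinal. Now $D_k\triangleleft$ is frozen. The run on it from $\triangleleft$ in state $p$ accepts, or rejects, or exits left in some $p''$. In the last case $k\ge1$, the head is on $j_k$ with everything to its right frozen and closed table $\sigma\cdot\triangleleft$, and by Lemma 6 $A$ accepts iff $(\sigma\cdot\triangleleft,p'')\in V_k$. So the state is final iff $A$ accepts $w$.

Hence the DPDA accepts exactly $L(A)$.

**Step 9: size.** Put $W=2^{q(q+2)^q}$; there are at most $W$ sets $V$. There are at most $qT(g+1)W+qT(g+1)+2$ states and $gTW+1$ stack symbols, pushed strings have length $\le2$, and there are at most (states)$\cdot$(stack symbols)$\cdot(g+1)$ transitions. So the size is bounded by a polynomial in $q,g,T,W$, and its logarithm is $O(1+\log_2q+\log_2g+\log_2T+\log_2W)$. With $q\le s$ and $g\le s+2\le s^2$ (as $s\ge2$),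
$$\log_2T\le2s\log_2(2s+2)\le6s\log_2s,\qquad\log_2W\le s(s+2)^s\le s\cdot s^{2s}\le2^{3s\log_2s},$$
using $2s+2\le s^3$ for $s\ge2$. Hence $\log_2(\text{size})\le C_1\,2^{3s\log_2s}\le2^{Cs\log_2s}$ for absolute constants $C_1,C$, since $s\log_2s\ge2$. This is the first statement of Theorem 2.

**Step 10: the growth of $f$.** The upper bound $\log_2\log_2f(s)\le Cs\log_2s$ was just shown. For the lower bound, given large $s$ take $n=\lfloor s/K\rfloor$. Then $s_n\le Kn\le s$, and Theorem 1 gives $f(s)\ge2^{n!/4}=2^{2^{\Omega(s\log s)}}$. So $\log\log f(s)=\Theta(s\log s)$. $\blacksquare$

## 9. The end-marked language needs no acceptance sets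

We prove Corollary 3 with $L_n=L(A_n)$. Once the DPDA sees $\triangleleft$, it may destroy its stack to find the answer, so the sets $V$, which caused the second exponential, can go.

**Step 1: the device for $L_n\triangleleft$.** Take the DPDA of Section 8 for $A=A_n$ and omit all components $V$: states $F(p,\sigma,\pi)$ and $P(p,\sigma,\pi)$, stack symbols $\bot$ and $(\gamma,\tau)$. Let $\mathrm{ACC}$ be nonfinal, looping on $\Sigma$ and going on $\triangleleft$ to a final state without moves, the only final state. In $F(p,\sigma,\mathrm{fresh})$ on input $\triangleleft$, compute the outcome of the run on $v\triangleleft$ ($B_v=\sigma$) started on $\triangleleft$ in state $p$. On $\mathrm{acc}$ go to the final state; on $(L,p'')$ go to the new state $(\sigma\cdot\triangleleft,p'')\in\mathcal R\times Q$. In state $(\rho,p)$ with top $(\gamma,\tau)$ pop by an $\varepsilon$-move. If $\delta(p,\gamma)=\mathrm{acc}$, go to the final state. If $\delta(p,\gamma)=(p',b,e)$, go to the final state when $\mathrm{Out}(\tau,b,\rho;p',e)=\mathrm{acc}$, and to $(\tau\cdot b\cdot\rho,p'')$ when it is $(L,p'')$. All other cases block.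

**Step 2: correctness.** The final state is entered only after $\triangleleft$ has been read, no letter is read after that, and $\triangleleft$ is read only once. So only words $w\triangleleft$ with $w\in\Sigma^*$ can be accepted. Up to $\triangleleft$, Step 7 of Section 8 applies without the sets $V$. If $A_n$ accepts before visiting $\triangleleft$, the device is in $\mathrm{ACC}$ when $\triangleleft$ is read. If $A_n$ blocks or loops before visiting $\triangleleft$, the device never reads $\triangleleft$. If $A_n$ reaches $\triangleleft$, the states $(\rho,p)$ follow it exactly as in the proof of Lemma 6: in $(\rho,p)$ with the stack of $j_1,\dots,j_k$, $A_n$ is on $j_k$ in state $p$ and everything to the right is frozen with closed table $\rho$. So the device accepts $w\triangleleft$ iff $w\in L_n$.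

**Step 3: size of the device.** Here $q=3n+3$ and $g=26$, so $T=(6n+8)^{6n+6}$ and $|\mathcal R|\le(3n+5)^{3n+3}$. There are at most $54\,qT+q|\mathcal R|+3$ states, $26T+1$ stack symbols and 9 input letters, so the size $N_n$ is polynomial in $q,g,T,|\mathcal R|$, and there is a constant $C'$ with $N_n\le2^{C'n\log_2n}$ for $n\ge4$. There are at least $n$ states of the form $F(p,\sigma,\mathrm{fresh})$, so $N_n\to\infty$.

**Step 4: comparison.** For $n\ge8$ we have $n!\ge2^{(n/2)\log_2n}\ge N_n^{1/(2C')}$. By Theorem 1 every DPDA for $L_n$ has size at least
$$2^{n!/4}\ge2^{N_n^{1/(2C')}/4}\ge2^{N_n^{c'}},\qquad c'=\tfrac1{4C'},$$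
where the last inequality holds as soon as $N_n^{1/(4C')}\ge4$, that is, for all large $n$. Starting the family at a large enough index gives Corollary 3. $\blacksquare$
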